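# Carrying a tripod through a deep ReLU network

## 1. Four theorems comparing $R_\infty$ with the bottleneck rank

Throughout, $d_{\mathrm{in}},d_{\mathrm{out}}\ge 1$ are integers and $\Omega\subset\mathbb R^{d_{\mathrm{in}}}$ is a nonempty bounded domain, where "domain" means open and connected. Write $\sigma(t)=\max\{t,0\}=t_+$. FPLFs (finite piecewise linear functions), the depth-$L$ representation cost $R_L$, its rescaled limit $R_\infty(f)=\lim_{L\to\infty}R_L(f)/L$ and the bottleneck rank $\mathrm{rank}_{\mathrm{BN}}$ are defined in Section 2. The conjecture under study is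
$$R_\infty(f)=\mathrm{rank}_{\mathrm{BN}}(f)\quad\text{for every FPLF } f:\Omega\to\mathbb R^{d_{\mathrm{out}}}\text{ on }\Omega .$$

**Main theorem.** The conjecture is false. It holds for all FPLFs on $\Omega$ if and only if $\min(d_{\mathrm{in}},d_{\mathrm{out}})=1$.

This follows from Theorems 1 and 4 below. To state them, put
$$c_*=3\cdot 2^{-2/3}\approx 1.88988 .$$
Since $c_*^3=27/4<8$, we have $c_*<2$. Fix $x_0\in\Omega$ and $r>0$ with $\bar B(x_0,r)\subset\Omega$, and define $\rho:\mathbb R^2\to\mathbb R^2$ by
$$\rho(u,v)=\big(\sigma(u-\sigma(v))-\sigma(-u-\sigma(v)),\ \sigma(v-|u|)\big).$$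
For $d_{\mathrm{in}},d_{\mathrm{out}}\ge2$ let $f(x)=(\rho(u,v),0,\dots,0)$ with $u=(x-x_0)_1$ and $v=(x-x_0)_2$.

**Theorem 1.** For all $d_{\mathrm{in}},d_{\mathrm{out}}\ge2$ and all $\Omega$: $\mathrm{rank}_{\mathrm{BN}}(f)=2$; $R_L(f)\ge c_*L$ for every $L\ge2$; and $R_\infty(f)=c_*$ (the limit exists). So $R_\infty(f)<\mathrm{rank}_{\mathrm{BN}}(f)$, and $R_\infty(f)$ is not an integer.

**Theorem 2.** Let $F$ be an FPLF on $\Omega$. Suppose that at some $x_1\in\Omega$ there are three directions along which the one-sided directional derivatives of $F$ are nonzero and span three distinct rays. Then $\liminf_{L} R_L(F)/L\ge c_*$.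

**Theorem 3.** Let $d=\min(d_{\mathrm{in}},d_{\mathrm{out}})\ge2$, $m=\lfloor d/2\rfloor$ and $e=d-2m$. There is an FPLF $f_d$ on $\Omega$ with $\mathrm{rank}_{\mathrm{BN}}(f_d)=d$ and
$$\limsup_{L}\frac{R_L(f_d)}{L}\le c_*m+e=d-(2-c_*)m<d .$$

**Theorem 4.** If $\min(d_{\mathrm{in}},d_{\mathrm{out}})=1$, then $R_\infty(F)=\mathrm{rank}_{\mathrm{BN}}(F)$ for every FPLF $F$ on $\Omega$.

In plain words: a very deep network that computes $f$ must pass the information about $x$ through every one of its layers, and pays for each layer the sum of the squares of its weights. Transporting $k$ real coordinates unchanged costs $k$ per layer, one weight equal to $1$ for each. The conjecture says that this is the best possible price, where $k$ is the smallest number of coordinates through which $f$ factors. Theorem 1 exhibits a function that needs two coordinates and is transported for $c_*<2$ per layer. Theorem 2 says that $c_*$ is a floor for every function with a certain local branching. In Theorem 3 the gap is at least $(2-c_*)m$, so it is unbounded as $d$ grows.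

Two things are *not* asserted: that $c_*$ is the smallest value of $R_\infty$ among functions of bottleneck rank 2, and that the bound in Theorem 3 is sharp for $d\ge 3$.

## 2. Piecewise linear maps, the cost of a network, the bottleneck rank

The setting follows Jacot 2023b. The problem is posed in "A Function-Space Tour of Data Science" (https://github.com/function-space-tour/cpal).

**Definition (FPLF).** For $n\ge0$, $m\ge1$, a map $F:\mathbb R^n\to\mathbb R^m$ is a *finite piecewise linear function* (FPLF) if it is continuous and there are finitely many closed convex polyhedra $P_1,\dots,P_N$ covering $\mathbb R^n$ such that $F$ is affine on each $P_j$. Here $\mathbb R^0$ is a point, so every map $\mathbb R^0\to\mathbb R^m$ is an FPLF. A map $\Omega\to\mathbb R^m$ is an FPLF on $\Omega$ if it is the restriction to $\Omega$ of an FPLF $\mathbb R^{d_{\mathrm{in}}}\to\mathbb R^m$.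

For example, $u\mapsto|u|=\sigma(u)+\sigma(-u)$ is an FPLF and $u\mapsto u^2$ is not. We use two easy facts.

*Compositions.* If $F$ is affine on $P_j$ and $G$ is affine on $Q_k$, then $G\circ F$ is affine on $P_j\cap F^{-1}(Q_k)$. This set is a closed convex polyhedron, because on $P_j$ the map $F$ agrees with an affine map. So a composition of FPLFs is an FPLF. In particular $\rho$ and $f$, being finite compositions of affine maps and entrywise ReLUs, are FPLFs.

*Directional derivatives.* Let $x_1$ be a point and $\eta$ a direction, that is, a nonzero vector. The sets $\{t\ge0: x_1+t\eta\in P_j\}$ are finitely many closed intervals (possibly empty) covering $[0,\infty)$. One of them contains positive $t$ arbitrarily close to $0$; being closed and convex, it contains some $[0,\varepsilon]$ with $\varepsilon>0$. So $F(x_1+t\eta)=F(x_1)+t\beta$ for $0\le t\le\varepsilon$, and $\beta$ is the one-sided directional derivative.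

**Definition (networks and cost).** For $L\ge2$, a fully connected ReLU network of depth $L$ has parameters $\theta=(W_1,b_1,\dots,W_L,b_L)$ and arbitrary finite widths. It computes $f_\theta(x)=W_L\alpha_{L-1}(x)+b_L$, where $\alpha_0(x)=x$ and $\alpha_\ell(x)=\sigma(W_\ell\alpha_{\ell-1}(x)+b_\ell)$ for $1\le\ell\le L-1$, with $\sigma$ applied entrywise. For $f:\Omega\to\mathbb R^{d_{\mathrm{out}}}$,
$$R_L(f)=\inf\{\|\theta\|_2^2:\ f_\theta|_\Omega=f\},\qquad R_\infty(f)=\lim_{L\to\infty}\frac{R_L(f)}L,$$
where $\|\theta\|_2^2$ is the sum of the squares of all weights *and* biases. The widths are unrestricted, and $R_L(f)=+\infty$ if no such network exists.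

For example, let $\Omega=(-1,1)$ and $f(x)=x$. Take $\sigma(x+1)=x+1$ in layer 1, then $L-2$ layers $y\mapsto\sigma(y)=y$, then the output $y-1$. There are $L$ weights equal to $1$ and two biases $\pm1$, so $R_L(f)\le L+2$.

**Definition (bottleneck rank).** For an FPLF $f$ on $\Omega$,
$$\mathrm{rank}_{\mathrm{BN}}(f)=\min\{k\in\{0,1,2,\dots\}: f=h\circ g\text{ on }\Omega\},$$
the minimum being over all FPLFs $g:\Omega\to\mathbb R^k$ on $\Omega$ and all FPLFs $h:\mathbb R^k\to\mathbb R^{d_{\mathrm{out}}}$.

The rank is $0$ exactly for constants. Taking $g=\mathrm{id}$ or $h=\mathrm{id}$ shows that $\mathrm{rank}_{\mathrm{BN}}(f)\le\min(d_{\mathrm{in}},d_{\mathrm{out}})$. The map $x\mapsto(\sigma(x_1),\sigma(-x_1))$ on a ball around $0$ in $\mathbb R^2$ has rank $1$ although its image spans $\mathbb R^2$: take $g(x)=x_1$ and $h(t)=(\sigma(t),\sigma(-t))$.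

**Notation.** $|\cdot|$ is the Euclidean norm, $\|\cdot\|_F$ the Frobenius norm, and $s_1(W)\ge s_2(W)\ge\dots\ge0$ are the singular values of $W$, with $s_2:=0$ if $W$ has a single row or column. Recall that $\|W\|_F^2=\sum_i s_i(W)^2$.

## 3. Where the conjecture is right: one coordinate (Theorem 4), and the identity of the plane

**Proof of Theorem 4.** Let $\min(d_{\mathrm{in}},d_{\mathrm{out}})=1$, so $\mathrm{rank}_{\mathrm{BN}}(F)\le1$.

*Constant $F$.* The rank is $0$. With all weights zero and output bias equal to the value of $F$ we get $R_L(F)\le|F|^2$, so $R_\infty(F)=0$.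

From now on $F$ is nonconstant, so its rank is $1$.

**Step 1: the cost is at least $1$ per layer.** Choose $x,y\in\Omega$ with $F(x)\ne F(y)$ and set $\eta=|F(x)-F(y)|/|x-y|>0$. The entrywise ReLU is 1-Lipschitz, and $W_\ell$ is Lipschitz with constant $s_1(W_\ell)\le\|W_\ell\|_F$. So $\eta\le\prod_\ell\|W_\ell\|_F$ for every $\theta$ realizing $F$. By AM–GM,
$$\|\theta\|_2^2\ge\sum_{\ell=1}^L\|W_\ell\|_F^2\ge L\Big(\prod_\ell\|W_\ell\|_F\Big)^{2/L}\ge L\,\eta^{2/L}.$$
Hence $\liminf_L R_L(F)/L\ge1$. This step did not use the dimensions.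

**Step 2: cost $1$ per layer suffices.** Since the rank is $1$, write $F=h\circ G$ on $\Omega$ with FPLFs $G:\mathbb R^{d_{\mathrm{in}}}\to\mathbb R$ and $h:\mathbb R\to\mathbb R^{d_{\mathrm{out}}}$. We use a theorem of Arora, Basu, Mianjy, Mukherjee (*Understanding Deep Neural Networks with Rectified Linear Units*, ICLR 2018, Thm 2.1): every continuous piecewise linear function $\mathbb R^n\to\mathbb R$ with finitely many polyhedral pieces is computed exactly by a finite ReLU network. For vector-valued functions run one network per output coordinate in parallel. Depths are equalized by $t=\sigma(t)-\sigma(-t)$: replace an output $t$ by two hidden units $\sigma(t),\sigma(-t)$ followed by their difference, which adds one layer.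

Since $\Omega$ is bounded and $G$ is continuous, some $M<\infty$ satisfies $M\ge\sup_\Omega|G|$. Let $G$ be computed at depth $D_1$ and $y\mapsto h(y-M)$ at depth $D_2$. Compose: first $D_1$ layers producing $\sigma(G+M)=G+M\ge0$ (raise the last bias by $M$ and apply $\sigma$); then $N$ layers $y\mapsto\sigma(y)=y$ with weight $1$ and no bias; then $D_2$ layers computing $h((G+M)-M)=F$. The depth is $L=D_1+N+D_2$, and the cost is a constant plus $N$. So $R_L(F)\le C+L$ for all $L\ge D_1+D_2$, and $\limsup_L R_L(F)/L\le1$. Together with Step 1, $R_\infty(F)=1$. $\blacksquare$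

**The identity of the plane.** Let $d_{\mathrm{in}}=d_{\mathrm{out}}=2$ and $f(x)=x$. Carrying both coordinates, shifted to be nonnegative, with weights $1$ costs $2L+C$. For a matching lower bound, the sensible tool is the Jacobian.

**Observation (Jacobian bound).** Suppose $F$ is affine on some ball in $\Omega$, with linear part $A$ of rank at least $2$. Then $R_L(F)\ge2L\,\big(s_1(A)s_2(A)\big)^{1/L}$.

*Proof.* Let $\theta$ realize $F$. For each assignment of a sign to every hidden unit, consider the set of points of the ball where each preactivation is $\ge0$ or $\le0$ according to its sign. These are finitely many closed sets covering the ball, so one has an interior point. Near that point $F$ is affine with linear part $A=W_LD_{L-1}W_{L-1}\cdots D_1W_1$, where the $D_\ell$ are diagonal with entries $0,1$. The quantity $s_1s_2$ is the operator norm of the second compound matrix (the matrix of $2\times2$ minors), and compounds are multiplicative by Cauchy–Binet. So $s_1(A)s_2(A)\le\prod_\ell s_1(W_\ell)s_2(W_\ell)$. Since $\|W_\ell\|_F^2\ge s_1^2+s_2^2\ge2s_1s_2$,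 AM–GM over $\ell$ gives the bound. $\square$

For the identity of the plane $A=I$, so $R_L\ge2L$ and $R_\infty=2$. This agrees with the rank: the rank is at most $2$, and the topological argument of the next section, applied to a small tripod in $\Omega$, shows that it is at least $2$.

## 4. The tripod retraction has rank two and a Jacobian of rank one

The Jacobian bound cannot prove the conjecture for a function of rank 2 whose image is one-dimensional. Such functions exist, because a one-dimensional set need not embed in a line. The simplest such set is a tripod. Let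
$$p=\sigma(u-v_+),\qquad q=\sigma(-u-v_+),\qquad w=\sigma(v_+-|u|).$$
We have $\sigma(v-|u|)=\sigma(v_+-|u|)$: this is clear for $v\ge0$, and for $v<0$ both sides vanish. So $\rho=(p-q,w)$.

**At most one of $p,q,w$ is nonzero.** If $p>0$ then $u>v_+\ge0$, so $q=w=0$. If $q>0$ then $-u>v_+\ge0$, so $p=w=0$. If $w>0$ then $|u|<v_+$, so $p=q=0$.

Direct substitution gives, for all $t\ge0$,
$$\rho(t,0)=(t,0),\qquad\rho(-t,0)=(-t,0),\qquad\rho(0,t)=(0,t).\tag{1}$$
So $\rho$ retracts the plane onto the tripod with legs along $e_1,-e_1,e_2$. The three open regions $\{p>0\}=\{u>v_+\}$, $\{q>0\}=\{-u>v_+\}$ and $\{w>0\}=\{v>|u|\}$ fill the plane up to three rays, in the directions $(1,1)$, $(-1,1)$, $(0,-1)$. On each region $\rho$ takes values in one leg, so its Jacobian has rank at most $1$ wherever it exists, and the Jacobian bound does not apply. All we have so far from below is Step 1 of Section 3: $\liminf R_L(f)/L\ge1$.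

**Claim: $\mathrm{rank}_{\mathrm{BN}}(f)=2$.** For $\le2$ take $g(x)=(u,v)$ and $h=(\rho,0,\dots,0)$. For $\ge2$, consider
$$Y_r=\{x_0+te_1,\ x_0-te_1,\ x_0+te_2:\ 0\le t\le r\}\subset\Omega .$$
By (1), $f$ is injective on $Y_r$. In particular $f$ is not constant, so $k\ne0$. Suppose $f=h\circ g$ with $g:\Omega\to\mathbb R$ continuous. Then $g|_{Y_r}$ is injective and continuous on a compact connected set, hence a homeomorphism onto a compact interval. But $Y_r\setminus\{x_0\}$ has three connected components, while an interval minus a point has at most two. This is a contradiction. $\square$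

## 5. Exchanging the legs: $\limsup_L R_L(f)/L\le c_*$

How can a tripod in the plane be transported for less than $2$ per layer? A layer $\mathrm{diag}(\lambda,\mu)$ maps the tripod to itself, stretching the legs along $\pm e_1$ by $\lambda$ and scaling the leg along $e_2$ by $\mu$. It costs $\lambda^2+\mu^2$, which is less than $2$ if, say, $\lambda$ is slightly above $1$ and $\mu=\lambda^{-2}$. The trouble is that after $n$ layers the tripod is distorted. Undoing the distortion linearly does not pay: pairing $\mathrm{diag}(\lambda,\lambda^{-2})$ with its inverse costs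
$$(\lambda^2+\lambda^{-2})+(\lambda^{4}+\lambda^{-4})\ge4$$
for two layers, that is, at least $2$ per layer.

The way out is that *two legs share the cheap axis*, and that a ReLU layer with weights $O(1)$ can change which two legs share it. Run three phases, so that each leg is twice among the stretched pair and once the contracted leg. Each leg is then multiplied in total by $(\lambda\cdot\lambda\cdot\mu)^n$, which equals $1$ if $\mu=\lambda^{-2}$. The cost per layer is $\lambda^2+\lambda^{-4}$. With $s=\lambda^2$, the derivative of $s+s^{-2}$ vanishes at $s^3=2$, so the best choice is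
$$\lambda=2^{1/6},\qquad\mu=\lambda^{-2}=2^{-1/3},\qquad\lambda^2+\mu^2=2^{1/3}+2^{-2/3}=2^{-2/3}(2+1)=c_* .$$

Exchanging legs needs biases, and these cost too. They are made negligible by shrinking the whole picture by a factor $\kappa$, which is paid for once, in the output layer.

Let $M=\max\{1,\sup_{x\in\Omega}|x-x_0|\}<\infty$. On $\Omega$ we have $p,q\le|u|\le M$ and $w\le v_+\le M$, so $0\le p,q,w\le M$. Let
$$Y=\{te_i:\ t\ge0,\ i=1,2,3\}\subset\mathbb R^3,$$
the three-coordinate form of the tripod. Fix $n\ge1$ and $\kappa>0$.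

**Step 1: one stage.** *The aim is to multiply one leg by $\mu^n$ and the other two by $\lambda^n$ at a price of about $c_*$ per layer.* Let $\{i,j,k\}=\{1,2,3\}$, and let the input be $y\in Y$ with entries in $[0,c]$. Stage $i$ has $n+2$ layers.

1. *Folding to two coordinates.* $\zeta=\sigma(y_j-y_k+c,\ y_i)=(y_j-y_k+c,\ y_i)$, since both entries are $\ge0$ (recall $y_k\le c$). Weights $1,-1,1$ and bias $c$: cost $3+c^2$.
2. *Scaling.* $n$ layers $\zeta\mapsto\sigma(\mathrm{diag}(\lambda,\mu)\zeta)=\mathrm{diag}(\lambda,\mu)\zeta$ without bias: cost $nc_*$. The result is $\zeta=\big(\lambda^n(y_j-y_k+c),\ \mu^ny_i\big)$.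
3. *Unfolding.* $y_j'=\sigma(\zeta_1-\lambda^nc)$, $y_k'=\sigma(-\zeta_1+\lambda^nc)$, $y_i'=\sigma(\zeta_2)$. Weights $1,-1,1$ and biases $\mp\lambda^nc$: cost $3+2\lambda^{2n}c^2$.

Here $\zeta_1-\lambda^nc=\lambda^n(y_j-y_k)$. Since $y\in Y$, at most one of $y_j,y_k\ge0$ is nonzero, so $\sigma(y_j-y_k)=y_j$ and $\sigma(y_k-y_j)=y_k$. Hence
$$y_j'=\lambda^ny_j,\qquad y_k'=\lambda^ny_k,\qquad y_i'=\mu^ny_i,\qquad y'\in Y .$$

**Step 2: one block.** *The aim is to combine three stages into the identity.* Perform stages $i=1,2,3$, all with $c=\lambda^{2n}\kappa M$. If the block input lies in $Y\cap[0,\kappa M]^3$, then the inputs of the three stages have entries at most $\kappa M$, $\lambda^n\kappa M$, $\lambda^{2n}\kappa M$, all $\le c$. So Step 1 applies each time. Each coordinate is multiplied in total by $\lambda^{2n}\mu^n=1$. So a block is the *identity* on $Y\cap[0,\kappa M]^3$. It has $3(n+2)$ layers and its cost is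
$$3\big(6+nc_*+(1+2\lambda^{2n})c^2\big)=18+3nc_*+C_n\kappa^2,\qquad C_n=3(1+2\lambda^{2n})\lambda^{4n}M^2 .$$

**Step 3: the network.** *The aim is to put $N$ blocks between an encoder and a decoder, at every depth.*

- Layer 1: $(u_+,u_-,v_+)$, where $u_-=\sigma(-u)$.
- Layer 2: using $u=u_+-u_-$ and $|u|=u_++u_-$,
$$\kappa(p,q,w)=\sigma\big(\kappa(u_+-u_--v_+),\ \kappa(-u_++u_--v_+),\ \kappa(v_+-u_+-u_-)\big).$$
By Section 4 this lies in $Y\cap[0,\kappa M]^3$.
- Then $N$ blocks.
- Then $l$ identity layers on $\mathbb R^3_{\ge0}$, $0\le l<3(n+2)$, of cost $3$ each.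
- Output layer: $y\mapsto\kappa^{-1}(y_1-y_2,\ y_3,\ 0,\dots,0)$.

On $\Omega$ the output is $(p-q,w,0,\dots,0)=f(x)$. Every depth $L\ge3$ has the form $L=3+3(n+2)N+l$. Everything except the blocks costs at most a constant $C(n,\kappa)$, which does not depend on $N$: layers 1 and 2 are fixed, the identity layers cost less than $9(n+2)$, and the output layer costs $3\kappa^{-2}$.

**Step 4: the limits, in the right order.** Since $N\le L/(3(n+2))$, for fixed $n,\kappa$ we get
$$R_L(f)\le C(n,\kappa)+N(18+3nc_*+C_n\kappa^2),\qquad\limsup_{L\to\infty}\frac{R_L(f)}L\le\frac{18+3nc_*+C_n\kappa^2}{3(n+2)} .$$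
The left side of the second inequality depends on neither $n$ nor $\kappa$. Let first $\kappa\to0$ with $n$ fixed; this removes $C_n$, which is at least $\lambda^{6n}=2^n$. Then let $n\to\infty$; this removes the overhead of folding and unfolding. The right side tends to $c_*$. $\square$

This already disproves the conjecture for $d_{\mathrm{in}},d_{\mathrm{out}}\ge2$. It remains to see that $c_*$ is exact.

## 6. A functional of three vectors that ReLU cannot increase

We follow three directions at $x_0$ through a network. Layer by layer they become three vectors $a,b,c$, and we want a quantity $Q(a,b,c)$ that is positive if the three span distinct rays, does not increase under ReLU, and increases by at most a factor $s_1^2s_2$ under a matrix. The construction of Section 5 suggests this factor: $\mathrm{diag}(s_1,s_2)$ multiplies the product of the lengths of the legs $e_1,-e_1,e_2$ by $s_1^2s_2$. Three natural candidates fail.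

- *The product $|a||b||c|$.* A matrix can multiply it by $s_1^3$: take $a=b=c=e_1$ and $W=\mathrm{diag}(s_1,s_2)$. It does not notice whether the rays are distinct.
- *The area $|a\wedge c|$ times $|b|$,* where $|a\wedge c|^2=\sum_{i<j}(a_ic_j-a_jc_i)^2$. It vanishes on opposite vectors, and ReLU can increase it: for $a=(1,-1)$, $c=(-1,1)$ we have $|a\wedge c|=0$, but $\sigma(a)=(1,0)$ and $\sigma(c)=(0,1)$ have area $1$. Unfolding in Section 5 does exactly this.
- *A corrected area for one fixed pair, times the third length.* If opposite vectors count as $|a||b|$, then $a=e_1$, $b=-e_1$, $c=e_1$ gives the factor $s_1^3$ again under $\mathrm{diag}(s_1,s_2)$.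

So we correct the area for obtuse pairs, and take the minimum over the three pairs.

**Definition.** For vectors $a,b,c$ in a Euclidean space let
$$\psi(a,c)=|c|\inf_{t\ge0}|a-tc|,\qquad Q(a,b,c)=\min\{\psi(a,b)|c|,\ \psi(b,c)|a|,\ \psi(c,a)|b|\}.$$

**Computing $\psi$.** If $a\cdot c\le0$, the infimum is attained at $t=0$ and $\psi(a,c)=|a||c|$. If $a\cdot c>0$, it is attained at $t=a\cdot c/|c|^2$, and $\psi(a,c)=\sqrt{|a|^2|c|^2-(a\cdot c)^2}=|a\wedge c|$ by Lagrange's identity. Together,
$$\psi(a,c)^2=|a|^2|c|^2-\max(a\cdot c,0)^2.\tag{2}$$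
So $\psi$ is symmetric, continuous, invariant under orthogonal maps, and $|a\wedge c|\le\psi(a,c)\le|a||c|$. Moreover $\psi(a,c)>0$ if and only if $a,c$ are nonzero and span distinct rays. Indeed, it vanishes if one vector is zero or if $a=tc$ with $t\ge0$. Conversely, let $a,c$ be nonzero with $\psi(a,c)=0$. Then $a\cdot c>0$ and $|a\wedge c|=0$, so $a,c$ are parallel with positive inner product, that is, on one ray.

Consequently $Q(a,b,c)>0$ if and only if $a,b,c$ are nonzero and span three distinct rays. For $(e_1,-e_1,e_2)$ all inner products are $\le0$ and all lengths are $1$, so $Q(e_1,-e_1,e_2)=1$.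

**Lemma A.** If $\tau$ is 1-Lipschitz, positively homogeneous and $\tau(0)=0$, then $Q(\tau a,\tau b,\tau c)\le Q(a,b,c)$.

*Proof.* For $t\ge0$, $|\tau a-t\,\tau c|=|\tau a-\tau(tc)|\le|a-tc|$, and $|\tau c|=|\tau c-\tau0|\le|c|$. So every $\psi$ and every norm in $Q$ does not increase. $\square$

The restriction $t\ge0$ in $\psi$ is what makes this proof work: $\tau$ respects rays, not lines.

## 7. A matrix multiplies $Q$ by at most $s_1^2s_2$

**Lemma B.** For every matrix $W$: $Q(Wa,Wb,Wc)\le s_1(W)^2s_2(W)\,Q(a,b,c)$.

Equality occurs for $W=\mathrm{diag}(s_1,s_2)$ and $(e_1,-e_1,e_2)$: both sides equal $s_1^2s_2$.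

The first attempt is to find a pair with $\psi(Wa,Wc)\le s_1s_2\,\psi(a,c)$ and to bound the third length by the factor $s_1$. For a given pair this inequality can fail in two ways. Take $W=\mathrm{diag}(s,1)$.

- For $a=e_1$, $c=-e_1$ the factor is $s_1^2$. This pair has first coordinates of opposite signs; *among three vectors, two always have first coordinates of the same weak sign*.
- For $a=(1,1)$, $c=(-1,2)$ we have $a\cdot c=1>0$ and $\psi(a,c)=|a\wedge c|=3$. With $s=10$, $Wa=(10,1)$ and $Wc=(-10,2)$ have negative inner product, and $\psi(Wa,Wc)=\sqrt{101\cdot104}>102$, far above $s_1s_2\cdot3=30$. The angle of the pair became obtuse on the way, and the formula for $\psi$ changed.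

The remedy for the second problem is to apply $W$ gradually, and to choose the pair afresh at every moment.

*Proof of Lemma B.*

**Step 1: reduction to positive diagonal matrices.** Pad $W$ and the vectors with zeros so that $W$ is $n\times n$ with $n\ge2$. This changes neither $Q$ nor $s_1,s_2$ (recall $s_2:=0$ for a single row or column). Invertible matrices are dense, and $Q$ and the singular values are continuous, so assume $W$ invertible. Write $W=U\Sigma V^{T}$. By orthogonal invariance $Q(Wa,Wb,Wc)=Q(\Sigma V^Ta,\Sigma V^Tb,\Sigma V^Tc)$ and $Q(V^Ta,V^Tb,V^Tc)=Q(a,b,c)$. So we may assume $W=\Sigma=\mathrm{diag}(s_1\ge\dots\ge s_n>0)$. For $t\in[0,1]$ put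
$$a(t)=\Sigma^ta,\quad b(t)=\Sigma^tb,\quad c(t)=\Sigma^tc,\qquad K=s_1^2s_2>0 .$$

**Step 2: lengths and areas.** *These are the estimates that hold without conditions.* For $0\le t\le t'$,
$$|a(t')|\le s_1^{t'-t}|a(t)|,\qquad|a(t')\wedge c(t')|\le(s_1s_2)^{t'-t}|a(t)\wedge c(t)|.\tag{3}$$
Indeed the $i$-th coordinate is multiplied by $s_i^{t'-t}\le s_1^{t'-t}$, and the $(i,j)$ minor by $(s_is_j)^{t'-t}\le(s_1s_2)^{t'-t}$, because $i<j$. The same holds for the other vectors and pairs.

**Step 3: obtuse pairs on the same side.** *This handles the pairs for which $\psi$ is not an area.* We claim: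
$$\text{if }a_1c_1\ge0\text{ and }a(t)\cdot c(t)\le0,\text{ then }\psi(a(t'),c(t'))\le(s_1s_2)^{t'-t}\psi(a(t),c(t))\text{ for all }t'\ge t.\tag{4}$$
Rename $a(t),c(t)$ as $a,c$; the signs of first coordinates do not change. Put $S_i=s_i^{t'-t}$, $P=\mathrm{diag}(S_i)a$, $R=\mathrm{diag}(S_i)c$. By hypothesis $\psi(a,c)=|a||c|$.

*If $P\cdot R>0$,* then by (3), $\psi(P,R)=|P\wedge R|\le S_1S_2|a\wedge c|\le S_1S_2|a||c|$.

*If $P\cdot R\le0$,* then $\psi(P,R)=|P||R|$. Let $A,C\ge0$ with $A^2=\sum_{i\ge2}a_i^2$ and $C^2=\sum_{i\ge2}c_i^2$. From $P\cdot R\le0$ and Cauchy–Schwarz,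
$$S_1^2a_1c_1\le-\sum_{i\ge2}S_i^2a_ic_i\le S_2^2\sum_{i\ge2}|a_ic_i|\le S_2^2AC .$$
Dividing by $S_1$ and using $S_2\le S_1$ and $a_1c_1\ge0$, we get $0\le S_1a_1c_1\le S_2AC$. Next,
$$|P|^2|R|^2\le(S_1^2a_1^2+S_2^2A^2)(S_1^2c_1^2+S_2^2C^2).$$
Compare this with $S_1^2S_2^2|a|^2|c|^2=S_1^2S_2^2(a_1^2+A^2)(c_1^2+C^2)$. On expanding, the mixed terms $S_1^2S_2^2(a_1^2C^2+A^2c_1^2)$ cancel, and
$$S_1^2S_2^2(a_1^2+A^2)(c_1^2+C^2)-(S_1^2a_1^2+S_2^2A^2)(S_1^2c_1^2+S_2^2C^2)=(S_1^2-S_2^2)\big(S_2^2A^2C^2-S_1^2a_1^2c_1^2\big)\ge0 .$$
So $|P||R|\le S_1S_2|a||c|$, which proves (4).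

**Step 4: the right growth rate for a short time.** *Here the pair is chosen.* Let $q(t)=Q(a(t),b(t),c(t))$, a continuous function. We show that for each $t\in[0,1)$ there is $\varepsilon>0$ with
$$q(t')\le K^{t'-t}q(t)\quad\text{for }t'\in[t,\min(t+\varepsilon,1)).\tag{5}$$

*Case 1: some pair attaining the minimum in $q(t)$ has positive inner product at time $t$.* Say it is $(a,b)$, so $q(t)=|a(t)\wedge b(t)||c(t)|$. The inner product stays positive for $t'$ near $t$, where therefore $\psi(a(t'),b(t'))=|a(t')\wedge b(t')|$. By (3),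
$$q(t')\le|a(t')\wedge b(t')||c(t')|\le(s_1s_2)^{t'-t}s_1^{t'-t}q(t)=K^{t'-t}q(t).$$

*Case 2: every pair attaining the minimum has inner product $\le0$.* For such a pair $\psi$ is the product of the lengths, so $q(t)=|a(t)||b(t)||c(t)|$. All three terms in the minimum are at most $|a(t)||b(t)||c(t)|$, so all three attain the minimum, and all three inner products are $\le0$. Among the three numbers $a_1,b_1,c_1$, two are both $\ge0$ or both $\le0$, so two have product $\ge0$; say $a_1c_1\ge0$. Then by (4) and (3), for all $t'\ge t$,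
$$q(t')\le\psi(a(t'),c(t'))|b(t')|\le(s_1s_2)^{t'-t}s_1^{t'-t}\,\psi(a(t),c(t))|b(t)|=K^{t'-t}q(t).$$

**Step 5: from short times to time $1$.** The set of $t\in[0,1]$ such that $q(u)\le K^uq(0)$ for all $u\in[0,t]$ is a closed interval $[0,t^*]$ by continuity. If $t^*<1$, then (5) at $t^*$ gives $q(t')\le K^{t'-t^*}q(t^*)\le K^{t'}q(0)$ for $t'$ slightly larger than $t^*$, a contradiction. So $t^*=1$, and $q(1)\le Kq(0)$, which is the lemma. $\square$

## 8. Three germs in one network: Theorem 2 and the exact value $c_*$

Let $F$ be an FPLF on $\Omega$ and $x_1\in\Omega$. Let $\eta^1,\eta^2,\eta^3$ be directions whose one-sided derivatives $\beta^1,\beta^2,\beta^3$ of $F$ at $x_1$ are nonzero and span three distinct rays. Write $Q(\beta)=Q(\beta^1,\beta^2,\beta^3)>0$ and $Q(\eta)=Q(\eta^1,\eta^2,\eta^3)$. Let $\theta$ have depth $L$ with $f_\theta|_\Omega=F$; if there is none, $R_L(F)=+\infty$ and nothing needs proof.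

**Step 1: following the germs.** *We show that the three directions are transformed by the same maps.* For each $\eta\in\{\eta^1,\eta^2,\eta^3\}$ and $0\le\ell\le L-1$ we claim
$$\alpha_\ell(x_1+t\eta)=\alpha_\ell(x_1)+t\,a_\ell\quad\text{for small }t\ge0,\qquad a_0=\eta,\quad a_\ell=\tau_\ell(W_\ell a_{\ell-1})\ (\ell\ge1).$$
Here $\tau_\ell$ acts entrywise and depends only on $z=W_\ell\alpha_{\ell-1}(x_1)+b_\ell$: on entry $i$ it is the identity if $z_i>0$, the zero map if $z_i<0$, and $\sigma$ if $z_i=0$. The case $\ell=0$ is clear. For the inductive step, the preactivation at $x_1+t\eta$ is $z+t\,W_\ell a_{\ell-1}$. Writing $y=W_\ell a_{\ell-1}$, for small $t\ge0$ we have $\sigma(z_i+ty_i)=z_i+ty_i$ if $z_i>0$, $\sigma(z_i+ty_i)=0$ if $z_i<0$, and $\sigma(ty_i)=t\,\sigma(y_i)$ if $z_i=0$. This is the claim.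

The map $\tau_\ell$ is determined by the values at $x_1$, so *the same $\tau_\ell$ serves all three directions*. It is 1-Lipschitz, positively homogeneous and fixes $0$. In the output layer, $f_\theta(x_1+t\eta)=f_\theta(x_1)+t\,W_La_{L-1}$. Since $\Omega$ is open, $x_1+t\eta\in\Omega$ for small $t$, and there $f_\theta=F$. So $\beta^i=W_La_{L-1}^i$ for $i=1,2,3$, where $a_\ell^i$ is the sequence started at $\eta^i$.

**Step 2: the product inequality.** Apply Lemma B for each $W_\ell$ and Lemma A for each $\tau_\ell$:
$$0<Q(\beta)\le Q(\eta)\prod_{\ell=1}^Ls_1(W_\ell)^2s_2(W_\ell).\tag{6}$$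
In particular $Q(\eta)>0$.

**Step 3: from the product to the cost.** For one layer, AM–GM with three terms gives
$$s_1^2+s_2^2=\tfrac{s_1^2}2+\tfrac{s_1^2}2+s_2^2\ge3\big(\tfrac14s_1^4s_2^2\big)^{1/3}=c_*\,(s_1^2s_2)^{2/3}.$$
For all layers, AM–GM with $L$ terms and (6) give
$$\|\theta\|_2^2\ge\sum_\ell\|W_\ell\|_F^2\ge c_*\sum_\ell\big(s_1(W_\ell)^2s_2(W_\ell)\big)^{2/3}\ge c_*L\Big(\frac{Q(\beta)}{Q(\eta)}\Big)^{2/(3L)} .$$
Taking the infimum over $\theta$,
$$R_L(F)\ge c_*L\Big(\frac{Q(\beta)}{Q(\eta)}\Big)^{2/(3L)}\quad\text{for all }L\ge2.\tag{7}$$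
Since $Q(\beta)/Q(\eta)$ is a fixed positive number, its power tends to $1$ and $\liminf_LR_L(F)/L\ge c_*$. This is Theorem 2. $\blacksquare$

**End of the proof of Theorem 1.** Take $F=f$, $x_1=x_0$ and $\eta=(e_1,-e_1,e_2)$. By (1), $\beta=(e_1,-e_1,e_2)$ in $\mathbb R^{d_{\mathrm{out}}}$. So $Q(\beta)=Q(\eta)=1$, and (7) reads $R_L(f)\ge c_*L$ for every $L\ge2$. Together with Section 5, the limit exists and $R_\infty(f)=c_*$. Since $1<27/4<8$, we have $1<c_*<2$, so $c_*$ is not an integer and is smaller than $\mathrm{rank}_{\mathrm{BN}}(f)=2$. $\blacksquare$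

In Theorem 2, three rays cannot be replaced by two. The function $x\mapsto(x_1,0,\dots,0)$ has the derivatives $\pm e_1$ along $\pm e_1$, and carrying $x_1$ plus a constant costs $1$ per layer up to a bounded total, so $\limsup R_L/L\le1<c_*$.

## 9. Products of tripods and the Borsuk–Ulam theorem: Theorem 3

Let $d=\min(d_{\mathrm{in}},d_{\mathrm{out}})\ge2$, $m=\lfloor d/2\rfloor$, $e=d-2m$. Write $\xi=x-x_0$ and define
$$f_d(x)=\big(\rho(\xi_1,\xi_2),\ \dots,\ \rho(\xi_{2m-1},\xi_{2m}),\ [\xi_d\text{ if }e=1],\ 0,\dots,0\big).$$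

**Step 1: the cost.** Run $m$ copies of the network of Section 5 in parallel, with the same $n,\kappa,M,N,l$. In layer 1 each copy reads its own pair of coordinates, and all later layers have block-diagonal weights. (The bound $M\ge\sup_\Omega|\xi|$ serves every pair.) If $e=1$, add one unit: layer 1 computes $\sigma(\xi_d+M)=\xi_d+M\ge0$, layers $2,\dots,L-1$ carry it with weight $1$ and no bias, and the output layer subtracts $M$. Costs add, so
$$\limsup_{L\to\infty}\frac{R_L(f_d)}L\le m\,\frac{18+3nc_*+C_n\kappa^2}{3(n+2)}+e ,$$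
and $\kappa\to0$, then $n\to\infty$, gives $c_*m+e$. As $d=2m+e$, this is $d-(2-c_*)m$, and it is less than $d$ because $m\ge1$.

**Step 2: $\mathrm{rank}_{\mathrm{BN}}(f_d)\le d$.** Take $g(x)=(\xi_1,\dots,\xi_d)$, and for $h$ the formula for $f_d$.

**Step 3: a set on which any factor must be injective.** Suppose $f_d=h\circ g$ with $g:\Omega\to\mathbb R^k$ continuous and $k\le d-1$. Appending zeros to $g$, we may regard $g$ as a continuous map to $\mathbb R^{d-1}$; only its injectivity will matter. Let $r'=r/\sqrt d$ and
$$T=\{(t,0),\ (-t,0),\ (0,t):\ 0\le t\le r'\}\subset\mathbb R^2,\qquad P=T^m\times[-r',r']^e .$$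
View $P$ as a subset of $\bar B(x_0,r)\subset\Omega$ via the first $d$ coordinates of $\xi$, the others being $0$. This is possible, since a point of $P$ has norm at most $r'\sqrt{m+e}\le r$. By (1), $\rho$ is the identity on $T$, so $f_d$ is injective on $P$, and hence so is $g$.

Counting dimensions is not enough to reach a contradiction: $P$ has dimension only $m+e$. For $m=1$, $e=0$ we removed the centre of the tripod. In general we replace this by a statement about *pairs of distinct points* of $T$: there is a circle of such pairs on which swapping the two points is the antipodal map.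

**Step 4: a loop of pairs.** Let $\mathsf a,\mathsf b,\mathsf c$ be the tips of $T$. Consider the closed loop of pairs $(X,Y)\in T\times T$ with the following six edges of equal parameter length, where each arrow is the path in $T$ through the centre, always with the same parametrization for the same arrow:
$$(\mathsf a,\mathsf b\!\to\!\mathsf c),\ (\mathsf a\!\to\!\mathsf b,\mathsf c),\ (\mathsf b,\mathsf c\!\to\!\mathsf a),\ (\mathsf b\!\to\!\mathsf c,\mathsf a),\ (\mathsf c,\mathsf a\!\to\!\mathsf b),\ (\mathsf c\!\to\!\mathsf a,\mathsf b).$$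
The corners are, in order, $(\mathsf a,\mathsf b),(\mathsf a,\mathsf c),(\mathsf b,\mathsf c),(\mathsf b,\mathsf a),(\mathsf c,\mathsf a),(\mathsf c,\mathsf b)$ and back to $(\mathsf a,\mathsf b)$, so the loop is continuous and closed. Swapping the two entries exchanges edges 1 and 4, edges 2 and 5, and edges 3 and 6, that is, it shifts the loop by half its length. So the loop is a continuous map $\omega\in S^1\mapsto(X(\omega),Y(\omega))$ with
$$(X,Y)(-\omega)=(Y,X)(\omega).$$
Moreover $X(\omega)\ne Y(\omega)$ always, because one entry is a tip while the other moves in the other two legs.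

**Step 5: from circles to a sphere of dimension $d-1$.** *This combines the $m$ loops.* Extend the loop to the closed unit disk by
$$(X,Y)(s\omega)=(sX(\omega),sY(\omega)),\qquad0\le s\le1 .$$
The values lie in $T\times T$, because $sT\subset T$. The extension is continuous, $X(z)\ne Y(z)$ for $z\ne0$, and $z\mapsto-z$ swaps the entries. For the last coordinate, if $e=1$, use $z\in[-1,1]\mapsto(r'z,-r'z)$, which has the same properties. A point $z$ of the unit sphere $S^{d-1}$ of $(\mathbb R^2)^m\times\mathbb R^e$ has all its components in unit disks (and the last in $[-1,1]$). Applying the maps above to the components gives continuous maps $X,Y:S^{d-1}\to P$ with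
$$X(-z)=Y(z),\qquad X(z)\ne Y(z)\quad\text{for all }z\in S^{d-1}.$$
The second property holds because at least one component of $z$ is nonzero, and $X(z)$ and $Y(z)$ differ in that component.

**Step 6: the contradiction.** The map
$$S^{d-1}\to\mathbb R^{d-1},\qquad z\mapsto g(X(z))-g(Y(z)),$$
is continuous, and it is odd because $X(-z)=Y(z)$ and $Y(-z)=X(z)$. The Borsuk–Ulam theorem says that a continuous odd map $S^{d-1}\to\mathbb R^{d-1}$ has a zero. So $g(X(z))=g(Y(z))$ for some $z$ with $X(z)\ne Y(z)$, which contradicts the injectivity of $g$ on $P$. Hence $\mathrm{rank}_{\mathrm{BN}}(f_d)\ge d$, and with Step 2, $\mathrm{rank}_{\mathrm{BN}}(f_d)=d$. $\blacksquare$
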